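\title{Raising the leading coefficient of a polynomial of Enestr\"om--Kakeya type}

\begin{abstract}
Let $P(z)=\sum_{i=0}^n a_iz^i$ satisfy $0<a_0\le\dots\le a_{n-1}>a_n>0$ and have all its zeros in $|z|\le1$. We show that if $(n+2)a_n\ge na_{n-1}$, then all zeros of $P(z)+\gamma z^n$ lie in $|z|<1$ for every $\gamma>0$. This proves, in a stronger form, a conjecture in which the hypothesis is $na_n>(n-1)a_{n-1}$. The proof shows that zeros can cross the unit circle only inward as $\gamma$ grows, so that the number of zeros in the disk is monotone in $\gamma$; for this statement the constant is sharp in even degree. For every $n\ge3$ a lower bound on $a_n/a_{n-1}$ cannot be omitted. The largest admissible relative drop $1-a_n/a_{n-1}$ has exact order $1/n$, and we determine it for $n=2$ and $n=3$.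
\end{abstract}

\section{The question and the results}

The Enestr\"om--Kakeya theorem states that if $0<a_0\le a_1\le\dots\le a_n$, then all zeros of $P(z)=\sum_{i=0}^na_iz^i$ lie in the closed unit disk $|z|\le1$. We study the polynomials for which exactly the last inequality fails. For $n\ge1$ let $\mathcal A_n$ be the class of real polynomials $P(z)=\sum_{i=0}^na_iz^i$ with
\begin{equation}\label{eq:class}
0<a_0\le a_1\le\dots\le a_{n-1}>a_n>0 .
\end{equation}
The size of the failure is measured by the \emph{drop}
\[
\delta_0(P)=1-\frac{a_n}{a_{n-1}}\in(0,1).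
\]
A polynomial in $\mathcal A_n$ may have all its zeros in $|z|\le1$, as $z^2+2z+1$ does, or not, as for $z^2+3z+1$, which is negative at $z=-1$. Suppose that it does, and repair the defect by raising the leading coefficient:
\[
S_\gamma(z)=P(z)+\gamma z^n,\qquad \gamma\ge0 .
\]
Do the zeros of $S_\gamma$ stay in the closed unit disk?

One would guess that they do. They are in the disk for $\gamma=0$ by assumption and for $\gamma\ge a_{n-1}-a_n$ by the Enestr\"om--Kakeya theorem, and the product of their moduli, $a_0/(a_n+\gamma)$, decreases all the way. The guess is right for quadratics, but it is wrong for cubics: all zeros of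
\begin{equation}\label{eq:cubic-example}
41z^3+100z^2+99z+40=(z+1)(41z^2+59z+40)
\end{equation}
lie in $|z|\le1$, while $49.5\,z^3+100z^2+99z+40$ has a zero outside (Section~\ref{sec:cubic}). Here the drop is $0.59$. It is then natural to ask whether a small drop prevents such an excursion. The following conjecture, posed in \cite{BMCM}, asserts that $\delta_0(P)<1/n$ is enough.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $P\in\mathcal A_n$ satisfy $na_n>(n-1)a_{n-1}$ and have all its zeros in $|z|\le1$. Then all zeros of $S_\gamma$ lie in $|z|\le1$ for every $\gamma>0$.}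
\medskip

We prove the conjecture under the weaker hypothesis $\delta_0(P)\le\frac2{n+2}$ and with a stronger conclusion.

\begin{theorem}\label{thm:main}
Let $P\in\mathcal A_n$ have all its zeros in $|z|\le1$, and let $(n+2)a_n\ge na_{n-1}$. Then for every $\gamma>0$ all zeros of $S_\gamma$ lie in the open disk $|z|<1$.
\end{theorem}

\begin{corollary}
The conjecture is true.
\end{corollary}

\begin{proof}
For $n=1$ the only zero $-a_0/a_1$ has modulus greater than $1$, so the hypotheses are never satisfied. For $n\ge2$ we have $\frac1n\le\frac2{n+2}$, so $\delta_0(P)<\frac1n$ implies $\delta_0(P)<\frac2{n+2}$, which is $(n+2)a_n>na_{n-1}$, and Theorem~\ref{thm:main} applies.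
\end{proof}

Behind Theorem~\ref{thm:main} lies a statement that assumes nothing about the zeros of $P$.

\begin{theorem}\label{thm:monotone}
For $P\in\mathcal A_n$ let $N(\gamma)$ be the number of zeros of $S_\gamma$ in $|z|\le1$, counted with multiplicity. If $(n+2)a_n>na_{n-1}$, then $N$ is nondecreasing on $[0,\infty)$. For every even $n$ the constant is sharp: for every $\kappa>\frac2{n+2}$ there is a $P\in\mathcal A_n$ with $a_n>(1-\kappa)a_{n-1}$ for which $N$ is not nondecreasing.
\end{theorem}

The third result measures how far the hypothesis of the conjecture can be relaxed. Let $\kappa_n$ be the supremum of all $\kappa\in(0,1]$ with the following property: if $P\in\mathcal A_n$ satisfies $a_n>(1-\kappa)a_{n-1}$ and has all its zeros in $|z|\le1$, then all zeros of $S_\gamma$ lie in $|z|\le1$ for every $\gamma>0$. The conjecture is this property for $\kappa=1/n$.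

\begin{theorem}\label{thm:kappa}
We have $\kappa_2=1$, $\kappa_3=\frac12$, and
\[
\frac2{n+2}\le\kappa_n\le\frac1{\lfloor n/3\rfloor+1}\qquad(n\ge3).
\]
\end{theorem}

Thus no condition on the drop is needed for $n=2$, and one is needed for every $n\ge3$. Since $\lfloor n/3\rfloor+1\ge\frac{n+1}3$, the upper bound is at most $\frac3{n+1}$, so $\kappa_n$ has exact order $1/n$. We do not determine $\kappa_n$ for $n\ge4$.

The number of zeros in the disk changes only when a zero crosses the unit circle. Section~\ref{sec:crossing} expresses the direction of a crossing as the sign of one real number, and Section~\ref{sec:quadratic-picture} computes all crossings for quadratics. The heart of the proof is the inequality of Section~\ref{sec:key}, which fixes this sign when the drop is below $\frac2{n+2}$. Its equality case suggests the examples of Sections~\ref{sec:even} and~\ref{sec:kappa}.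

\section{Reversal and the direction of a crossing}\label{sec:crossing}

In $S_\gamma$ the parameter multiplies $z^n$. After reversing the order of the coefficients it becomes an additive constant, and the zeros become the preimages of a moving real number under a fixed polynomial.

Dividing $P$ and $\gamma$ by $a_{n-1}$ changes neither the zeros nor the drop, so we assume $a_{n-1}=1$; then $\delta_0=\delta_0(P)=1-a_n$. Put $q_0=1$, $q_k=a_{n-k}$ for $1\le k\le n$, and $F(w)=\sum_{k=0}^nq_kw^k$. By \eqref{eq:class},
\begin{equation}\label{eq:q}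
1=q_0=q_1\ge q_2\ge\dots\ge q_n>0 ,
\end{equation}
and
\[
w^nS_\gamma(1/w)=(a_n+\gamma)+\sum_{k=1}^na_{n-k}w^k=F(w)-\delta,\qquad \delta=\delta_0-\gamma .
\]
So $\delta$ is the drop that remains after the leading coefficient has been raised by $\gamma$. Both $S_\gamma$ and $F-\delta$ have degree $n$ and nonzero constant term, so $w=1/z$ matches their zeros with multiplicity. Let $D=\{|w|<1\}$, and for real $\delta$ let $\nu(\delta)$ be the number of zeros of $F-\delta$ in $D$, with multiplicity. These correspond to the zeros of $S_\gamma$ in $|z|>1$, hence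
\begin{equation}\label{eq:dictionary}
N(\gamma)=n-\nu(\delta_0-\gamma).
\end{equation}
All zeros of $S_\gamma$ lie in $|z|\le1$ if and only if $\nu(\delta)=0$, and they lie in $|z|<1$ if and only if $F-\delta$ has no zero in $\overline D$. Conversely, every $F$ satisfying \eqref{eq:q} and every $\delta_0\in(0,1)$ define a polynomial $P(z)=z^n\bigl(F(1/z)-\delta_0\bigr)\in\mathcal A_n$ with drop $\delta_0$; our examples are given in this form.

We use the following standard consequence of Rouch\'e's theorem.

\medskip
\noindent\emph{Continuity of zeros.} Let $f_t$ be polynomials of degree $n$ whose coefficients depend continuously on a real parameter $t$. Let $\zeta_1,\dots,\zeta_r$ be the distinct zeros of $f_{t_0}$, with multiplicities $\mu_1,\dots,\mu_r$, and let $B_1,\dots,B_r$ be disjoint open disks centered at them. Then for $t$ near $t_0$ the polynomial $f_t$ has exactly $\mu_i$ zeros in $B_i$, with multiplicity, and none outside $B_1\cup\dots\cup B_r$.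
\medskip

\begin{lemma}[crossing lemma]\label{lem:crossing}
Let $\delta^*\in\mathbb R$, and suppose that $\operatorname{Re}\bigl(\zeta F'(\zeta)\bigr)\ne0$ at every zero $\zeta$ of $F-\delta^*$ on $|w|=1$. Let $m_-$ and $m_+$ be the numbers of such zeros at which $\operatorname{Re}\bigl(\zeta F'(\zeta)\bigr)$ is negative and positive, respectively. Then there is $\varepsilon_0>0$ such that for $0<\varepsilon<\varepsilon_0$ the polynomials $F-(\delta^*\pm\varepsilon)$ have no zero on $|w|=1$, and
\[
\nu(\delta^*+\varepsilon)=\nu(\delta^*)+m_-,\qquad \nu(\delta^*-\varepsilon)=\nu(\delta^*)+m_+ .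
\]
\end{lemma}

\begin{proof}
Apply continuity of zeros to $F-\delta$, whose leading coefficient does not depend on $\delta$, choosing the disks around zeros off the unit circle so small that they miss the circle. For $\delta$ near $\delta^*$ these disks contribute $\nu(\delta^*)$ zeros in $D$ and none on the circle. Let $\zeta$ be a zero on the circle. Since $F'(\zeta)\ne0$, the zero is simple and $F$ has an analytic local inverse at $\zeta$; so the unique zero $w(\delta)$ of $F-\delta$ near $\zeta$ is differentiable in $\delta$, with $w'=1/F'(w)$. Therefore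
\[
\frac{d}{d\delta}\log|w(\delta)|\Big|_{\delta=\delta^*}=\operatorname{Re}\frac{w'(\delta^*)}{w(\delta^*)}=\operatorname{Re}\frac1{\zeta F'(\zeta)}=\frac{\operatorname{Re}\bigl(\zeta F'(\zeta)\bigr)}{|F'(\zeta)|^2}.
\]
If this number is negative, then $|w(\delta)|<1$ just to the right of $\delta^*$ and $|w(\delta)|>1$ just to the left; if it is positive, the sides are exchanged. Adding the contributions gives the lemma.
\end{proof}

The lemma has a geometric reading, which we use only as a guide. By the argument principle, $\nu(\delta)$ is the winding number about $\delta$ of the curve $\theta\mapsto F(e^{i\theta})$, when $\delta$ is not on the curve. Since $\frac{d}{d\theta}F(e^{i\theta})=iwF'(w)$ for $w=e^{i\theta}$, the number $\operatorname{Re}\bigl(wF'(w)\bigr)$ is the vertical velocity of the curve. As $\delta$ moves to the right along the real axis, $\nu$ gains one where the curve passes downward and loses one where it passes upward. By \eqref{eq:dictionary}, a downward passage is a zero of $S_\gamma$ that enters the unit disk as $\gamma$ grows. We have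 to show that all passages at levels $\delta<\frac2{n+2}$ are downward.

\section{All crossings of a quadratic}\label{sec:quadratic-picture}

Let $n=2$ and $F(w)=1+w+pw^2$ with $0<p\le1$, $p\ne\frac12$. For $w=e^{i\theta}$,
\[
\operatorname{Im}F(w)=\sin\theta\,(1+2p\cos\theta),\qquad \operatorname{Re}\bigl(wF'(w)\bigr)=\cos\theta+2p\cos2\theta .
\]
So $F(w)$ is real at the following points of the circle and at no others.
\begin{itemize}
\item At $w=1$ the level is $\delta=2+p$, and $\operatorname{Re}(wF')=1+2p>0$.
\item At $w=-1$ the level is $\delta=p$, and $\operatorname{Re}(wF')=2p-1$.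
\item If $p>\frac12$, there are two conjugate points with $\cos\theta=-\frac1{2p}$, where $\cos2\theta=\frac1{2p^2}-1$. The level is $\delta=1+\cos\theta+p\cos2\theta=1-p$, and $\operatorname{Re}(wF')=\frac1{2p}-2p<0$.
\end{itemize}
Since $|F|\le3$ on $\overline D$, we have $\nu(\delta)=0$ for $\delta<-3$, and Lemma~\ref{lem:crossing} determines $\nu$ from left to right. If $p<\frac12$, then $\nu=0$ on $(-\infty,p]$ and $\nu=1$ on $(p,2+p)$. If $p>\frac12$, then $\nu=0$ on $(-\infty,1-p]$, $\nu=2$ on $(1-p,p)$ and $\nu=1$ on $[p,2+p)$; see Figure~\ref{fig:limacon}.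

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\draw[->] (-0.7,0) -- (3.4,0);
\draw[thick,domain=0:360,samples=180,smooth] plot ({1+cos(\x)+0.8*cos(2*\x)},{sin(\x)+0.8*sin(2*\x)});
\foreach \a/\b in {-4/8,130/142,178/190,230/242}
  \draw[thick,->,domain=\a:\b,samples=8] plot ({1+cos(\x)+0.8*cos(2*\x)},{sin(\x)+0.8*sin(2*\x)});
\fill (0.2,0) circle (0.03); \fill (0.8,0) circle (0.03); \fill (2.8,0) circle (0.03);
\node at (-0.25,-0.16) {\small $1-p$};
\node at (0.94,-0.16) {\small $p$};
\node at (3.1,-0.16) {\small $2+p$};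
\node at (0.55,0.09) {\scriptsize $2$};
\node at (1.7,0.6) {\small $1$};
\node at (-0.4,0.6) {\small $0$};
\end{tikzpicture}
\caption{The image of the unit circle under $F(w)=1+w+pw^2$ for $p=\frac45$. The number in each region counts the solutions of $F(w)=\delta$ in $|w|<1$ for $\delta$ in that region. The curve passes the real axis twice downward at $1-p$, and upward at $p$ and at $2+p$.}
\label{fig:limacon}
\end{figure}

In both cases every passage at a level below $\frac12=\frac2{n+2}$ is downward. An upward passage occurs at the level $p$ as soon as $p>\frac12$; there $\nu$ falls from $2$ to $1$, so monotonicity fails just above $\frac12$. These are the two halves of Theorem~\ref{thm:monotone} for $n=2$. The example also shows that Theorems~\ref{thm:monotone} and~\ref{thm:kappa} ask different questions: the upward passage at $p$ does not bring $\nu$ back to $0$, so it produces no polynomial that starts with all zeros in the disk and then loses one.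

\section{Mixtures of geometric sums and the key inequality}\label{sec:key}

For general $n$ we cannot locate the points of the circle where $F$ is real. We need a bound for $\operatorname{Re}(wF')$ that uses only the level $\delta=F(w)$ and the monotonicity \eqref{eq:q}. Monotonicity becomes positivity after taking differences. Put $q_{n+1}=0$ and
\[
p_M=q_{M-1}-q_M\qquad(2\le M\le n+1).
\]
Then $p_M\ge0$, $\sum_Mp_M=q_1=1$, and $\sum_{M>k}p_M=q_k$ for $0\le k\le n$, where $M$ always ranges over $2,\dots,n+1$. Hence $F$ is a convex combination of geometric sums,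
\begin{equation}\label{eq:mixture}
F=\sum_Mp_MG_M,\qquad G_M(w)=1+w+\dots+w^{M-1},
\end{equation}
and multiplying by $1-w$ gives
\begin{equation}\label{eq:telescoped}
(1-w)F(w)=1-\sum_Mp_Mw^M .
\end{equation}

The constant $\frac2{n+2}$ is already visible at the point $w=-1$, where $F$ is always real. There $G_M$ equals $1$ for odd $M$ and $0$ for even $M$, so the level is $\delta=\sum_{M\text{ odd}}p_M$, and $1-\delta=\sum_{M\text{ even}}p_M$. Moreover $wG_M'(w)=\sum_{k<M}k(-1)^k$ equals $\frac{M-1}2$ for odd $M$ and $-\frac M2$ for even $M$. Using $M\le n+1$ in the odd terms and $M\ge2$ in the even terms, we get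
\begin{equation}\label{eq:minus-one}
2wF'(w)\Big|_{w=-1}=\sum_{M\text{ odd}}(M-1)p_M-\sum_{M\text{ even}}Mp_M\le n\delta-2(1-\delta)=(n+2)\delta-2 .
\end{equation}
The part that pushes upward has total weight $\delta$ and strength at most $n$; the part that pushes downward has total weight $1-\delta$ and strength at least $2$. The same bound holds at every point $e^{i\theta}\ne1$ where $F$ is real. The indicators of ``$M$ odd'' and ``$M$ even'' are replaced by $\sin^2\frac{M\theta}2$ and $\sin^2\frac{(M-1)\theta}2$, to which they are equal for $\theta=\pi$.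

\begin{lemma}[key inequality]\label{lem:key}
Let $F$ satisfy \eqref{eq:q}. If $|w|=1$, $w\ne1$, and $\delta=F(w)$ is real, then
\[
2\operatorname{Re}\bigl(wF'(w)\bigr)\le(n+2)\delta-2 .
\]
\end{lemma}

\begin{proof}
Write $w=e^{i\theta}$ with $0<\theta<2\pi$. Put $s=\sin\frac\theta2>0$ and $\sigma_k=\sin^2\frac{k\theta}2$, so that $\operatorname{Re}(1-w^k)=2\sigma_k$ and $\sigma_1=s^2$.

\emph{The two total weights.} By \eqref{eq:telescoped}, $\sum_Mp_Mw^M=1-\delta+\delta w$, and multiplying by $\bar w$ gives $\sum_Mp_Mw^{M-1}=(1-\delta)\bar w+\delta$. Subtract both equations from $\sum_Mp_M=1$: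
\[
\sum_Mp_M(1-w^M)=\delta(1-w),\qquad \sum_Mp_M(1-w^{M-1})=(1-\delta)(1-\bar w).
\]
Because $\delta$ is real, taking real parts yields
\begin{equation}\label{eq:weights}
\sum_Mp_M\sigma_M=\delta s^2,\qquad \sum_Mp_M\sigma_{M-1}=(1-\delta)s^2 .
\end{equation}

\emph{The derivative.} Differentiating \eqref{eq:telescoped} gives $-F(w)+(1-w)F'(w)=-\sum_MMp_Mw^{M-1}$, hence $(1-w)\,wF'(w)=\delta w-\sum_MMp_Mw^M$. Since $1-w=-2is\,e^{i\theta/2}$,
\[
wF'(w)=\frac i{2s}\Bigl(\delta e^{i\theta/2}-\sum_MMp_Me^{i(M-\frac12)\theta}\Bigr).
\]
Take real parts, using $\operatorname{Re}(iX)=-\operatorname{Im}X$, and multiply by $2s^2$: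
\[
2s^2\operatorname{Re}\bigl(wF'(w)\bigr)=\sum_MMp_M\,\sin\tfrac\theta2\,\sin\bigl((M-\tfrac12)\theta\bigr)-\delta s^2 .
\]
The factor $s$ was kept so that the terms can be compared with \eqref{eq:weights}. The identity $\sin(x-y)\sin(x+y)=\sin^2x-\sin^2y$ with $x=\frac{M\theta}2$ and $y=\frac{(M-1)\theta}2$ turns the product of sines into $\sigma_M-\sigma_{M-1}$. Therefore
\[
2s^2\operatorname{Re}\bigl(wF'(w)\bigr)=\sum_MMp_M\sigma_M-\sum_MMp_M\sigma_{M-1}-\delta s^2 .
\]

\emph{The estimate.} All $p_M\sigma_M$ and $p_M\sigma_{M-1}$ are nonnegative. Use $M\le n+1$ in the first sum, $M\ge2$ in the second, and then \eqref{eq:weights}: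
\[
2s^2\operatorname{Re}\bigl(wF'(w)\bigr)\le(n+1)\delta s^2-2(1-\delta)s^2-\delta s^2=\bigl((n+2)\delta-2\bigr)s^2 .
\]
Divide by $s^2$.
\end{proof}

The ordering $a_0\le\dots\le a_{n-1}$ enters the proofs of Theorem~\ref{thm:main} and of the monotonicity in Theorem~\ref{thm:monotone} only through $p_M\ge0$ in this estimate, and the degree only through $M\le n+1$.

\section{Monotonicity and the proof of Theorem~\ref{thm:main}}\label{sec:proofs}

\begin{proposition}\label{prop:monotone}
Let $F$ satisfy \eqref{eq:q}, let $\delta^*<\frac2{n+2}$, and let $m\ge0$ be the number of distinct zeros of $F-\delta^*$ on $|w|=1$. Then $\nu(\delta^*-\varepsilon)=\nu(\delta^*)$ and $\nu(\delta^*+\varepsilon)=\nu(\delta^*)+m$ for all small $\varepsilon>0$. The function $\nu$ is nondecreasing on $\bigl(-\infty,\frac2{n+2}\bigr)$.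
\end{proposition}

\begin{proof}
Since $F(1)\ge q_0+q_1=2>\delta^*$, the point $1$ is not a zero of $F-\delta^*$. By Lemma~\ref{lem:key}, $\operatorname{Re}\bigl(\zeta F'(\zeta)\bigr)<0$ at each zero $\zeta$ on the circle, and Lemma~\ref{lem:crossing} applies with $m_-=m$, $m_+=0$.

Let $a<b<\frac2{n+2}$ and $t=\sup\{x\in[a,b]:\nu(x)\ge\nu(a)\}$. We claim that $\nu(t)\ge\nu(a)$. If not, then $t>a$ and the set contains points arbitrarily close to $t$ on the left; but $\nu$ is constant on an interval $(t-\varepsilon_0,t]$, a contradiction. If $t<b$, then $\nu(t+\varepsilon)\ge\nu(t)\ge\nu(a)$ for small $\varepsilon>0$, which contradicts the definition of $t$. Hence $t=b$ and $\nu(b)\ge\nu(a)$.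
\end{proof}

\begin{proof}[Proof of the monotonicity in Theorem~\ref{thm:monotone}]
The hypothesis says $\delta_0<\frac2{n+2}$, so $\nu$ is nondecreasing on $(-\infty,\delta_0]$, and $N(\gamma)=n-\nu(\delta_0-\gamma)$ is nondecreasing on $[0,\infty)$.
\end{proof}

Theorem~\ref{thm:main} allows $\delta_0=\frac2{n+2}$, and at this level the crossing lemma may not apply. For $P(z)=\frac12(z+1)^2$ we have $\delta_0=\frac12$ and $F(w)-\delta_0=\frac12(1+w)^2$, with a double zero on the circle. A dilation moves the zeros inward and lowers the drop at the same time, so it reduces the borderline case to the strict one.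

\begin{lemma}[dilation]\label{lem:dilation}
Let $P\in\mathcal A_n$, $1<\rho<a_{n-1}/a_n$, and $Q(z)=P(\rho z)$. Then $Q\in\mathcal A_n$ and $\delta_0(Q)<\delta_0(P)$. For $\gamma\ge0$ the zeros of $Q(z)+\gamma\rho^nz^n$ are those of $S_\gamma$ divided by $\rho$.
\end{lemma}

\begin{proof}
The coefficients $a_i\rho^i$ of $Q$ are nondecreasing for $i\le n-1$ because $\rho>1$, and $\delta_0(Q)=1-\rho a_n/a_{n-1}$ lies in $(0,\delta_0(P))$. Finally $Q(z)+\gamma\rho^nz^n=S_\gamma(\rho z)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]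
The hypotheses say that $N(0)=n$ and $\delta_0\le\frac2{n+2}$.

\emph{Step 1: the closed disk.} If $\delta_0<\frac2{n+2}$, then $N(\gamma)\ge N(0)=n$ for all $\gamma>0$ by monotonicity; this is the only place where the assumption on the zeros of $P$ is used. Let $\delta_0=\frac2{n+2}$, fix $\gamma>0$, and take $\rho$ and $Q$ as in Lemma~\ref{lem:dilation}. The zeros of $Q$ lie in $|z|\le1$ and $\delta_0(Q)<\frac2{n+2}$, so the zeros of $Q(z)+\gamma\rho^nz^n$ lie in $|z|\le1$ by the strict case. Thus the zeros of $S_\gamma$ lie in $|z|\le\rho$ for all $\rho>1$ close to $1$, hence in $|z|\le1$. In both cases $\nu(\delta)=0$ for all $\delta<\delta_0$.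

\emph{Step 2: the open disk.} Let $\gamma>0$ and $\delta=\delta_0-\gamma<\frac2{n+2}$. If $F-\delta$ had a zero on $|w|=1$, Proposition~\ref{prop:monotone} would give $\nu(\delta+\varepsilon)\ge1$ for some $\varepsilon>0$ with $\delta+\varepsilon<\delta_0$, contrary to Step~1. So $F-\delta$ has no zero in $\overline D$, and all zeros of $S_\gamma$ lie in $|z|<1$.
\end{proof}

\section{Sharpness of the monotonicity threshold in even degree}\label{sec:even}

Equality holds in \eqref{eq:minus-one} when $n+1$ is odd and all the weight sits on $M=2$ and $M=n+1$. So let $n=2m$ and take $p_2=1-p$, $p_{n+1}=p$ in \eqref{eq:mixture}, with $0<p<1$: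
\[
F(w)=1+w+p\,(w^2+\dots+w^{n}).
\]
For $m=1$ this is the polynomial of Section~\ref{sec:quadratic-picture}. The level at $w=-1$ is $p$, and we factor out this zero:
\[
F(w)-p=(1+w)H_p(w),\qquad H_p(w)=(1-p)+p\,(w+w^3+\dots+w^{2m-1}).
\]
Indeed, $(1+w)(w+w^3+\dots+w^{2m-1})=w+w^2+\dots+w^{2m}$, so the coefficient of $w$ on the right is $(1-p)+p=1$, and the other coefficients agree term by term.

\begin{proof}[Proof of the sharpness in Theorem~\ref{thm:monotone}]
Let $p^*=\frac2{n+2}=\frac1{m+1}$ and $\kappa>p^*$. We first locate the zeros of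
\[
(m+1)H_{p^*}(w)=m+w+w^3+\dots+w^{2m-1}.
\]
At a zero in $\overline D$, the $m$ powers of $w$ have modulus at most $1$ and sum $-m$, so each equals $-1$; thus $w=-1$. This is a zero, and it is simple because the derivative there is $1+3+\dots+(2m-1)=m^2$. The other $2m-2$ zeros lie outside $\overline D$.

By continuity of zeros we can fix $p$ with $p^*<p<\min(\kappa,1)$ such that $H_p$ has at least $2m-2$ zeros outside $\overline D$. Since $H_p(-1)=1-p(m+1)<0<1-p=H_p(0)$, the remaining zero lies in $(-1,0)$. So $\nu(p)=1$, the only zero of $F-p$ on the circle is $-1$, and there $wF'(w)=-H_p(-1)>0$. Lemma~\ref{lem:crossing} with $m_-=0$, $m_+=1$ gives $\nu(p+\eta)=1$ and $\nu(p-\eta)=2$ for small $\eta>0$. Choose $\eta$ with $\delta_0=p+\eta<\min(\kappa,1)$, and let $P(z)=z^n\bigl(F(1/z)-\delta_0\bigr)$. Then $P\in\mathcal A_n$, $a_n=1-\delta_0>(1-\kappa)a_{n-1}$, and \eqref{eq:dictionary} gives $N(0)=n-1>n-2=N(2\eta)$.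
\end{proof}

\section{The constants $\kappa_n$}\label{sec:kappa}

Call $P\in\mathcal A_n$ \emph{escaping} if all its zeros lie in $|z|\le1$ and, for some $\gamma>0$, $S_\gamma$ has a zero in $|z|>1$. A number $\kappa\in(0,1]$ has the property in the definition of $\kappa_n$ exactly when no escaping $P\in\mathcal A_n$ has $\delta_0(P)<\kappa$. By Theorem~\ref{thm:main}, every escaping $P$ has $\delta_0(P)>\frac2{n+2}$. Therefore
\begin{equation}\label{eq:inf}
\kappa_n=\inf\{\delta_0(P):P\in\mathcal A_n\text{ escaping}\}\ \ge\ \frac2{n+2},\qquad \inf\emptyset=1 .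
\end{equation}
This is the lower bound in Theorem~\ref{thm:kappa}. It remains to treat $n=2$ and $n=3$ and to construct escaping polynomials with small drop.

\subsection{Quadratics}

\begin{lemma}\label{lem:quadratic}
Let $Q(z)=Az^2+Bz+C$ with $A,B,C>0$. If both zeros lie in $|z|\le1$, then $C\le A$ and $B\le A+C$. If $C<A$ and $B<A+C$, then both zeros lie in $|z|<1$.
\end{lemma}

\begin{proof}
The product of the zeros is $C/A$, and $Q(-1)=A+C-B$. If the zeros lie in $|z|\le1$, then $C/A\le1$, and $Q$ is positive on $(-\infty,-1)$, having no zero there, so $Q(-1)\ge0$. Conversely, let both inequalities be strict. Nonreal zeros satisfy $|z|^2=C/A<1$. Real zeros $z_1\le z_2$ are negative, and $Q(-1)>0$ means $-1\notin[z_1,z_2]$. They cannot both be less than $-1$, since $z_1z_2<1$; so both lie in $(-1,0)$.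
\end{proof}

If $C\le A$ and $B\le A+C$, then both inequalities become strict when $A$ is replaced by $A+\gamma$. Hence no quadratic is escaping, and $\kappa_2=1$ by \eqref{eq:inf}.

\subsection{Cubics}\label{sec:cubic}

Normalize $P_c(z)=cz^3+z^2+qz+r$ with $1\ge q\ge r>0$ and $c>0$; raising the leading coefficient means increasing $c$. Since $P_c(1)>0$, a zero can meet the unit circle only at $-1$, which is detected by $P_c(-1)=1-q+r-c$, or as a conjugate pair with product $1$, which is detected by $\prod_{i<j}(1-z_iz_j)$. This product is symmetric in the zeros $z_1,z_2,z_3$, and we express it by the coefficients.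

\begin{lemma}\label{lem:phi}
Let $\Phi(c)=c^2-qc+r-r^2$. Then $\prod_{i<j}(1-z_iz_j)=\Phi(c)/c^2$. If all zeros of $P_c$ lie in $|z|\le1$, then $\Phi(c)\ge0$. If $P_c$ has a nonreal zero on $|z|=1$, then $\Phi(c)=0$.
\end{lemma}

\begin{proof}
Let $u=r/c$, so that $z_1z_2z_3=-u$. For $\{i,j,k\}=\{1,2,3\}$ we have $1-z_iz_j=(z_k+u)/z_k$, and $\prod_k(z_k+u)=-P_c(-u)/c$. Hence
\[
\prod_{i<j}(1-z_iz_j)=\frac{P_c(-u)}{cu}=\frac{-cu^3+u^2-qu+r}{cu}=-u^2+\frac uc-\frac qc+1=\frac{\Phi(c)}{c^2}.
\]
If all zeros are real and lie in $[-1,1]$, each factor on the left is nonnegative. If the zeros are a real $t$ and a pair $z,\bar z$, the product is $(1-|z|^2)\,|1-tz|^2$, which is nonnegative for $|z|\le1$ and zero for $|z|=1$.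
\end{proof}

The condition $P_c(-1)\le0$ persists as $c$ grows, but $\Phi(c)\ge0$ need not: $\Phi$ is a parabola in $c$ with vertex at $c=q/2\le\frac12$. To the right of the vertex nothing can go wrong; to the left, $\Phi$ can be positive and then turn negative.

\begin{proposition}\label{prop:cubic}
$\kappa_3=\frac12$.
\end{proposition}

\begin{proof}
\emph{No escape when $c_0\ge\frac12$.} Let all zeros of $P_{c_0}$ lie in $|z|\le1$, with $c_0\ge\frac12$. Then $\Phi(c_0)\ge0$. Also $P_{c_0}$ is negative on $(-\infty,-1)$, having odd degree and no zero there, so $P_{c_0}(-1)\le0$. Let $c>c_0$. Since $\Phi$ is strictly increasing on $[q/2,\infty)$, which contains $c_0$, we have $\Phi(c)>0$, so $P_c$ has no nonreal zero on the circle. Moreover $P_c(-1)<P_{c_0}(-1)\le0$ and $P_c(1)>0$. Thus $P_c$ has no zero on $|z|=1$ for any $c>c_0$, and by continuity of zeros the number of zeros in $|z|<1$ is locally constant, hence constant, on $(c_0,\infty)$. For $c>3$ it equals $3$, because $|cz^3|>3|z|^3\ge|z^2+qz+r|$ for $|z|\ge1$. So an escaping cubic has drop $1-c_0>\frac12$,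 and $\kappa_3\ge\frac12$.

\emph{Escape with drop near $\frac12$.} We need the minimum $\Phi(q/2)=r(1-r)-q^2/4$ to be negative with $q/2$ close to $\frac12$, and a starting point $c_0<q/2$ close to $\frac12$ with $P_{c_0}(-1)\le0$; we take the smallest such $c_0$, for which the cubic factors. For $0<\varepsilon<\frac16$ let
\[
r=\tfrac12-\varepsilon,\qquad q=1-\varepsilon^2,\qquad c_0=1-q+r=\tfrac12-\varepsilon+\varepsilon^2 .
\]
Then $1>q>r>0$ and $0<c_0<1$, so $P_{c_0}\in\mathcal A_3$, and since $1-c_0+r=q$,
\[
P_{c_0}(z)=(z+1)\bigl(c_0z^2+(1-c_0)z+r\bigr).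
\]
We have $r<c_0$, and $1-c_0<c_0+r$ is equivalent to $3\varepsilon-2\varepsilon^2<\frac12$, which holds. By Lemma~\ref{lem:quadratic} all zeros of $P_{c_0}$ lie in $|z|\le1$. On the other hand $q/2-c_0=\varepsilon-\frac32\varepsilon^2>0$ and
\[
4\Phi(q/2)=(1-4\varepsilon^2)-(1-\varepsilon^2)^2=-2\varepsilon^2-\varepsilon^4<0,
\]
so $P_{q/2}$ has a zero in $|z|>1$ by Lemma~\ref{lem:phi}. Thus $P_{c_0}$ is escaping, with drop $\frac12+\varepsilon-\varepsilon^2\to\frac12$ as $\varepsilon\to0$.
\end{proof}

The choice $\varepsilon=\frac1{10}$, after multiplication by $100$, gives \eqref{eq:cubic-example} and $100\cdot q/2=49.5$.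

\subsection{Degrees divisible by three}

The examples of Section~\ref{sec:even} are not escaping: when the passage at $w=-1$ turns upward, a zero of $H_p$ enters $D$ through the same point, since the sign of $H_p(-1)$ governs both events. To decouple them we move the passage away from $-1$. Let $n=3j$ and $\omega=e^{2\pi i/3}$. Then $G_3(\omega)=0$ and $G_{3j+1}(\omega)=1$, so the mixture with $p_3=1-p$ and $p_{n+1}=p$ is real at $\omega$, with level $p$.

\begin{proposition}\label{prop:3j}
For $j\ge2$ we have $\kappa_{3j}\le\frac1{j+1}$.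
\end{proposition}

\begin{proof}
Let $n=3j$, $0<p<1$, and $F(w)=1+w+w^2+p\,(w^3+\dots+w^n)$, which satisfies \eqref{eq:q}. From $(1+w+w^2)(w+w^4+\dots+w^{3j-2})=w+w^2+\dots+w^{3j}$ we obtain
\[
F(w)-p=(1+w+w^2)K_p(w),\qquad K_p(w)=(1-p)+p\,(w+w^4+\dots+w^{3j-2}).
\]
For $p^*=\frac1{j+1}$ we have $(j+1)K_{p^*}(w)=j+w+w^4+\dots+w^{3j-2}$. At a zero in $\overline D$ each of the $j$ powers would equal $-1$; as $j\ge2$, this includes $w=-1$ and $w^4=-1$, which are incompatible. By continuity of zeros, $K_p$ has no zero in $\overline D$ for $p$ near $p^*$. Fix such a $p>p^*$. Then $\nu(p)=0$, and the zeros of $F-p$ on the circle are $\omega$ and $\bar\omega$. Since $F'(\omega)=(1+2\omega)K_p(\omega)$ and $K_p(\omega)=1-p+pj\omega$,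
\[
\omega F'(\omega)=(1-p)(\omega+2\omega^2)+pj\,(\omega^2+2).
\]
With $\operatorname{Re}\omega=\operatorname{Re}\omega^2=-\frac12$ this gives
\[
\operatorname{Re}\bigl(\omega F'(\omega)\bigr)=-\tfrac32(1-p)+\tfrac32pj=\tfrac32\bigl(p(j+1)-1\bigr)>0,
\]
and the same value is taken at $\bar\omega$ because $F$ is real. Lemma~\ref{lem:crossing} with $m_-=0$, $m_+=2$ gives $\nu(p+\eta)=0$ and $\nu(p-\eta)=2$ for small $\eta>0$. Hence $P(z)=z^n\bigl(F(1/z)-p-\eta\bigr)\in\mathcal A_n$ has all its zeros in $|z|\le1$, while $S_{2\eta}$ has two zeros in $|z|>1$. The drop $p+\eta$ can be taken arbitrarily close to $\frac1{j+1}$.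
\end{proof}

For $j=1$ the factor $K_p(w)=(1-p)+pw$ has its zero in $D$ when $p>\frac12$, so this construction fails; the bound $\kappa_3\le\frac12$ comes from Proposition~\ref{prop:cubic} instead.

\subsection{Raising the degree}

Multiplying by a power of $z$ adds only zeros at the origin, but it creates vanishing coefficients, which \eqref{eq:class} forbids. We replace them by small positive ones. This moves the zeros slightly, so we first dilate to clear the unit circle.

\begin{lemma}\label{lem:padding}
If $P\in\mathcal A_m$ is escaping and $n>m$, then there is an escaping polynomial in $\mathcal A_n$ with smaller drop.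
\end{lemma}

\begin{proof}
Let $z_0$ be a zero of $P(z)+\gamma z^m$ with $|z_0|>1$. Choose $\rho$ as in Lemma~\ref{lem:dilation} with $\rho<|z_0|$, and put $Q(z)=P(\rho z)$ and $\gamma'=\gamma\rho^m$. Then $Q\in\mathcal A_m$ has smaller drop than $P$, its zeros lie in $|z|\le1/\rho<1$, and $Q(z)+\gamma'z^m$ vanishes at $z_0/\rho$, which has modulus greater than $1$. For $t\ge0$ let
\[
R_t(z)=z^{n-m}Q(z)+t\,(z^{n-m-1}+\dots+z+1).
\]
For $0<t\le Q(0)$ we have $R_t\in\mathcal A_n$, and $\delta_0(R_t)=\delta_0(Q)$ because the two leading coefficients are those of $Q$. All zeros of $R_0$ lie in $|z|<1$, and $R_0(z)+\gamma'z^n=z^{n-m}\bigl(Q(z)+\gamma'z^m\bigr)$ has a zero in $|z|>1$. By continuity of zeros both facts persist for small $t>0$, so $R_t$ is escaping.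
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:kappa}]
The lower bound is \eqref{eq:inf}, and $\kappa_2$, $\kappa_3$ were found above. Let $n\ge3$ and $j=\lfloor n/3\rfloor\ge1$. By Proposition~\ref{prop:cubic} for $j=1$ and Proposition~\ref{prop:3j} for $j\ge2$, we have $\kappa_{3j}\le\frac1{j+1}<1$. In particular escaping polynomials of degree $3j$ exist, and if $n>3j$, then \eqref{eq:inf} and Lemma~\ref{lem:padding} give $\kappa_n\le\kappa_{3j}$. Hence $\kappa_n\le\frac1{\lfloor n/3\rfloor+1}$.
\end{proof}

\begin{thebibliography}{1}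

\bibitem{BMCM}
Botta, Meneguette, Cuminato and McKee,
\emph{On the zeros of polynomials: An extension of the Enestr\"om--Kakeya theorem}, 2012.
\texttt{http://olumcamp.ir/\allowbreak math/\allowbreak papers-en/\allowbreak Botta,\%20\allowbreak Meneguette,\%20\allowbreak Cuminato\%20\allowbreak and\%20\allowbreak McKee,\%20\allowbreak On\%20\allowbreak the\%20\allowbreak zeros\%20\allowbreak of\%20\allowbreak polynomials\%20\allowbreak -\%20\allowbreak An\%20\allowbreak extension\%20\allowbreak of\%20\allowbreak the\%20\allowbreak Enestrom-Kakeya\%20\allowbreak theorem\%20\allowbreak (2012).pdf}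

\end{thebibliography}
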